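\title{Every finite set with $\min T=\gcd T$ is the delta set of a numerical semigroup}

\begin{abstract}
The delta set of a numerical semigroup records the gaps between consecutive factorization lengths of its elements. It is finite, and when it is nonempty its minimum equals its greatest common divisor. We prove that there is no other restriction: every finite nonempty set $T$ of positive integers with $\min T=\gcd T$ is a delta set. The construction is explicit. For $|T|\ge 2$ and $d=\min T$, the generators are $(d+1)\alpha$ and the numbers $\alpha+dw$, where $w$ runs over a finite set of integers built from digit expansions and $\alpha$ is any sufficiently large integer coprime to $d$.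
\end{abstract}

\section{Delta sets}\label{sec:intro}

A \emph{numerical semigroup} is a submonoid $S$ of $(\mathbb{N}_0,+)$ with finite complement. The submonoid $\langle A\rangle$ generated by a finite set $A$ of positive integers is a numerical semigroup exactly when $\gcd A=1$. Every numerical semigroup has a unique minimal generating set $\{a_1,\dots,a_k\}$, which consists of the nonzero elements of $S$ that are not sums of two nonzero elements of $S$. A \emph{factorization} of $x\in S$ is a tuple $f=(f_1,\dots,f_k)\in\mathbb{N}_0^k$ with $f_1a_1+\dots+f_ka_k=x$, and its \emph{length} is $|f|=f_1+\dots+f_k$. The \emph{length set} $\mathcal{L}(x)$ is the finite set of lengths of factorizations of $x$. If $\mathcal{L}(x)=\{\ell_1<\dots<\ell_r\}$, then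
\[
\Delta(x)=\{\ell_{i+1}-\ell_i: 1\le i<r\},\qquad \Delta(S)=\bigcup_{x\in S}\Delta(x).
\]
The \emph{delta set} $\Delta(S)$ measures how unevenly lengths are spaced: it is empty when no element has two different lengths, and it equals $\{d\}$ when every length set is an arithmetic progression with difference $d$ and some length set has two elements.

\begin{example}\label{ex:two}
For $\mathbb{N}_0=\langle 1\rangle$ every element has one factorization, so $\Delta(\mathbb{N}_0)=\emptyset$. Let $2\le a<b$ be coprime and $S=\langle a,b\rangle$. Two factorizations of the same element differ by $k(b,-a)$ with $k\in\mathbb{Z}$, which changes the length by $k(b-a)$. For a given factorization $(f_1,f_2)$, the integers $k$ with $f_1+kb\ge0$ and $f_2-ka\ge0$ form an interval. So every length set is a progression with difference $b-a$, and $ab$ has the two lengths $a$ and $b$. Hence $\Delta(S)=\{b-a\}$. In particular $\Delta(\langle d+1,2d+1\rangle)=\{d\}$ for every $d\ge1$; these generators are coprime because $2(d+1)-(2d+1)=1$.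
\end{example}

Two restrictions on delta sets are known. We recall them with their short proofs.

\begin{proposition}\label{prop:necessary}
For every numerical semigroup $S$ the set $\Delta(S)$ is finite. If $\Delta(S)\ne\emptyset$, then $\min\Delta(S)=\gcd\Delta(S)$.
\end{proposition}

\begin{proof}
Let $a_1<\dots<a_k$ be the minimal generators, and let $f$ be a factorization of $x$ whose length is not the largest. If $f_i\ge a_1$ for some $i\ge2$, replace $a_1$ copies of $a_i$ by $a_i$ copies of $a_1$; the length grows by $a_i-a_1<a_k$. Otherwise $f_1a_1>x-ka_1a_k$, so $|f|>x/a_1-ka_k$, while every length of $x$ is at most $x/a_1$. In both cases the next length exceeds $|f|$ by less than $ka_k$.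

Let $G$ be the set of differences $|f|-|g|$, where $f,g$ are factorizations of a common element. It is closed under negation (swap $f$ and $g$) and under addition (add the tuples), so $G=\delta\mathbb{Z}$ for some $\delta\ge0$, and $\Delta(S)\subseteq G$. If $\Delta(S)\neq\emptyset$, then $\delta>0$ and some $x$ has two lengths that differ by $\delta$. They are consecutive, because all lengths of $x$ are congruent modulo $\delta$. So $\delta\in\Delta(S)\subseteq\delta\mathbb{Z}$.
\end{proof}

It is stated as unknown in \cite{tdelta} whether these conditions are sufficient: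

\begin{quote}
\emph{Given a finite nonempty set $T$ of positive integers with $\min T=\gcd T$, is there a numerical semigroup $S$ with $\Delta(S)=T$?}
\end{quote}

There is a reason for doubt. If $a$ is a minimal generator, then $\mathcal{L}(x+a)\supseteq\mathcal{L}(x)+1$, so a gap of $x$ reappears in $x+a$, possibly cut into pieces by new lengths, and the pieces belong to $\Delta(S)$. For $T=\{1,1000\}$, a gap of size $1000$ must therefore either survive intact or be filled in completely, whichever generator is added. One might guess that gaps erode gradually and that intermediate values are forced. They are not.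

\begin{theorem}\label{thm:class}
A set $T$ of positive integers is the delta set of some numerical semigroup if and only if $T=\emptyset$, or $T$ is finite, nonempty and $\min T=\gcd T$.
\end{theorem}

If $\min T=\gcd T=d$, then every element of $T$ is a multiple of $d$. For $|T|\ge2$ we write throughout
\begin{equation}\label{eq:T}
T=\{d,dt_1,\dots,dt_n\},\qquad n\ge1,\qquad 2\le t_1<\dots<t_n,\qquad e=d+1 .
\end{equation}

\begin{theorem}\label{thm:main}
Let $T$ be finite with $\min T=\gcd T=d$ and $|T|\ge2$, written as in \eqref{eq:T}. There are an explicit finite set $W\subset\mathbb{Z}$ with $2\in W$, explicit nonempty subsets $W_1,\dots,W_{n-1}$ of $W$, and an explicit constant $\alpha_0(T)$, all depending only on $T$, such that for every integer $\alpha>\alpha_0(T)$ coprime to $d$ the monoid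
\[
S_\alpha=\big\langle\{e\alpha\}\cup\{\alpha+dw: w\in W\}\big\rangle
\]
is a numerical semigroup with $\Delta(S_\alpha)=T$. In particular, infinitely many numerical semigroups, all with the same number of minimal generators, have delta set $T$. Moreover, in each $S_\alpha$ every element of $T$ occurs in $\Delta(x)$ for infinitely many $x$:
\begin{itemize}
\item[(i)] $dt_n\in\Delta(c\,e\alpha)$ for all $c\ge t_n$;
\item[(ii)] $dt_i\in\Delta\big(c\,e\alpha+(\alpha+dw)\big)$ for all $i<n$, all $c\ge t_i$ and all $w\in W_i$;
\item[(iii)] $d\in\Delta\big(c\,e\alpha+(\alpha+2d)\big)$ for all $c\ge1$.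
\end{itemize}
\end{theorem}

The sets $W$ and $W_i$ and two integers $M$ and $D_1$ are defined in Section~\ref{sec:window}, and $\alpha_0(T)=10\,edMD_1$. Theorem~\ref{thm:class} follows at once: necessity is Proposition~\ref{prop:necessary}, the sets $\emptyset$ and $\{d\}$ are realized in Example~\ref{ex:two}, and all other sets are realized by Theorem~\ref{thm:main}.

Section~\ref{sec:degree} translates lengths in $S_\alpha$ into sumsets of $W$ and treats $T=\{1,2\}$ by hand. Section~\ref{sec:semigroup} lists four properties of $W$ and derives Theorem~\ref{thm:main} from them. Sections~\ref{sec:digits}--\ref{sec:window} construct $W$.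

\medskip
\noindent\emph{Notation.} For a subset $Y$ of an abelian group and $j\ge1$, the \emph{sumset} $jY$ is $\{y_1+\dots+y_j:y_1,\dots,y_j\in Y\}$, with repetitions allowed, and $0Y=\{0\}$. If $Y\subseteq 2Y$, then $jY=(j-1)Y+Y\subseteq(j+1)Y$, so $jY\subseteq j'Y$ for $1\le j\le j'$. We write $[u,v]$ for the set of integers between $u$ and $v$ inclusive, and we write $c$ also for the class of an integer $c$ in $\mathbb{Z}/m$.

\section{Degree and length}\label{sec:degree}

Let $d\ge1$, $e=d+1$, let $W\subset\mathbb{Z}$ be finite and let $\alpha$ be coprime to $d$. Consider $S=\langle A\rangle$ with $A=\{e\alpha\}\cup\{\alpha+dw:w\in W\}$. When $\alpha$ is large, the \emph{small} generators $\alpha+dw$ have size about $\alpha$ and the \emph{large} generator $e\alpha$ has the size of $e$ small ones. Exchanging one large generator for $e$ small ones raises the length by $e-1=d$, which is the reason for the choice of $e$.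

The \emph{degree} of a factorization with $u$ large and $j$ small generators is $D=eu+j$. For $x\in S$ and $D\ge0$ put $y_D=(x-D\alpha)/d$ and
\begin{gather*}
J_D=\{j\in[0,D]: j\equiv D \pmod e,\ y_D\in jW\},\qquad
\Lambda_D=\Big\{\frac{D+dj}{e}:j\in J_D\Big\},\\
\mathcal{D}=\{D\ge0:J_D\ne\emptyset\}.
\end{gather*}
These objects depend on $x$, which we suppress; $J_D$ is empty when $y_D\notin\mathbb{Z}$.

\begin{lemma}\label{lem:length}
Suppose that $S$ is a numerical semigroup whose minimal generators are the $|W|+1$ distinct numbers listed in $A$, and let $x\in S$.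
\begin{itemize}
\item[(a)] $\Lambda_D$ is the set of lengths of the factorizations of $x$ of degree $D$, and $\mathcal{L}(x)=\bigcup_{D\in\mathcal{D}}\Lambda_D$.
\item[(b)] All elements of $\mathcal{D}$ are congruent modulo $d$, and all elements of $\mathcal{L}(x)$ are congruent modulo $d$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) A factorization with $u$ copies of $e\alpha$ and small generators $\alpha+dw_1,\dots,\alpha+dw_j$ gives $x=D\alpha+d(w_1+\dots+w_j)$ with $D=eu+j$. Thus $j\in J_D$, and the length is $u+j=(D-j)/e+j=(D+dj)/e$. Conversely, if $j\in J_D$, write $y_D=w_1+\dots+w_j$ and take $u=(D-j)/e$.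

(b) If $D\in\mathcal{D}$, then $x\equiv D\alpha\pmod d$. Every generator, including $e\alpha=(d+1)\alpha$, is congruent to $\alpha$ modulo $d$, so $x\equiv\ell\alpha\pmod d$ for every length $\ell$. Since $\alpha$ is invertible modulo $d$, the classes of $D$ and $\ell$ are determined by $x$.
\end{proof}

A step from $j$ to $j+es$ in $J_D$ is a step of size $ds$ in $\Lambda_D$, and $j=D$ corresponds to the length $D$. Within one degree, then, the gaps are governed by the question: \emph{for which $j$ in a fixed class modulo $e$ does a given integer $y$ lie in $jW$?} To produce a gap $dt$, take $x=et\alpha$ and $D=et$, so that $y_D=0$ and $0\in J_D$, and choose $W$ so that the first positive multiple $j$ of $e$ with $0\in jW$ is $j=et$. The two examples below have $d=1$, $e=2$, $t=2$.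

\begin{example}[an unwanted gap]\label{ex:bad}
Let $W=\{-1,3\}$ and $\alpha=10$, so $S=\langle 9,13,20\rangle$. Here $jW=\{-j+4k:0\le k\le j\}$, and a degree $D$ can occur only if $9D\le x\le13D$. For $x=40$ this forces $D=4$, $y_D=0$, $J_4=\{0,4\}$ and $\mathcal{L}(40)=\{2,4\}$, as planned. For $x=72$ the candidates are $D=6,7,8$ with $y_D=12,2,-8$. We find $J_6=\{4\}$; $J_7=\emptyset$, since $2\in jW$ needs $j$ even; and $J_8=\{8\}$. So $\mathcal{L}(72)=\{5,8\}$ and $3\in\Delta(S)$. Two things went wrong: degree $6$ does not reach the length $6$, and degree $7$ is skipped.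
\end{example}

Both defects disappear if the sumsets $jW$ increase with $j$ and soon become full intervals.

\begin{example}[the case $T=\{1,2\}$]\label{ex:good}
Let $W=\{-3,-2,1,4,5\}$ and $\alpha=20$, so $S=\langle17,18,21,24,25,40\rangle$. We show that $\Delta(S)=\{1,2\}$.

\emph{Sumsets.} Put $V=W+3=\{0,1,4,7,8\}$. Adding pairs gives $2V=[0,16]\setminus\{3,6,10,13\}$. The missing values are $1+1+1$, $1+1+4$, $1+1+8$, $1+4+8$, so $3V\supseteq[0,16]$, and the symmetry $v\mapsto8-v$ of $V$ gives $3V=[0,24]$. Adding $0$ and $8$ repeatedly gives $jV=[0,8j]$ for $j\ge3$. Therefore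
\[
0\notin 2W=[-6,10]\setminus\{-3,0,4,7\},\qquad jW=[-3j,5j]\quad(j\ge3).
\]
In particular $W\subseteq3W$, so $jW\subseteq(j+2)W$ for $j\ge1$, and $0\in4W$. The generators are minimal: the small ones are less than $2\cdot17$, and $40$ is not a sum of two small ones (as $0\notin2W$) or of three or more (as $3\cdot17>40$).

\emph{One degree.} If $j\in J_D$ and $1\le j<D$, then $j+2\in J_D$. If $0\in J_D$, then $y_D=0$, $D$ is even, $2\notin J_D$, and $4\in J_D$ when $D\ge4$. So consecutive elements of $\Lambda_D$ differ by $1$ or $2$, and $\max\Lambda_D=D$ whenever $D\in\mathcal{D}$ and $D\ge3$.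

\emph{Several degrees.} If $D$ and $D+m$ lie in $\mathcal{D}$ with $m\ge1$, then $20m=y_D-y_{D+m}\le5D+3(D+m)$, so $8D\ge17$ and $D\ge3$. For $D\ge3$ we have $D\in\mathcal{D}$ if and only if $y_D\in[-3D,5D]$, that is, $17D\le x\le25D$. So if $|\mathcal{D}|\ge2$, then $\mathcal{D}$ is an interval and each $D\in\mathcal{D}$ is itself a length.

\emph{Conclusion.} Let $\ell\in\Lambda_D$ be a length of $x$ that is not the largest. If $\ell<\max\Lambda_D$, the next length is at most $\ell+2$. Otherwise $|\mathcal{D}|\ge2$ and $\ell=D<\max\mathcal{D}$, so $\ell+1$ is a length. Hence $\Delta(S)\subseteq\{1,2\}$. For $x=80$ the condition $17D\le80\le25D$ forces $D=4$, and $J_4=\{0,4\}$ gives $\mathcal{L}(80)=\{2,4\}$. Finally, $61=40+21=18+18+25$ has the lengths $2$ and $3$.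
\end{example}

For general $T$ three new difficulties arise. First, $j=0$ forces $y_D=0$, so it yields only one gap size. The other gaps will start at $j=1$, from special elements $w\in W$ that lie in $(1+et_i)W$ but in no earlier $(1+es)W$ with $s\ge1$. If $0\in(es)W$ then $w\in(1+es)W$, so a gap starting at $j=1$ is never larger than the gap starting at $j=0$; the largest gap $dt_n$ must be assigned to $0$. Second, the special elements must not create new gaps when they are added to each other or to ordinary elements, that is, at $j\ge2$. Third, a length from another degree could fall inside a large gap and cut it into pieces outside $T$.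

\section{From sumsets to the delta set}\label{sec:semigroup}

Fix $T$ as in \eqref{eq:T}. The following proposition collects what is needed of $W$; it is proved in Sections~\ref{sec:digits}--\ref{sec:window}.

\begin{proposition}\label{prop:W}
There are a finite set $W\subset\mathbb{Z}$ with least element $\lambda_-$ and greatest element $\lambda_+$, a partition of $W$ into nonempty sets $W_0,W_1,\dots,W_{n-1}$, and integers $M$ and $D_1\ge et_n$, all depending only on $T$, such that $2\in W_0$, $3\in W$, $|w|\le M$ for all $w\in W$, and:
\begin{itemize}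
\item[(W1)] $W_0\subseteq(1+e)W$, and $jW\subseteq(j+e)W$ for all $j\ge2$;
\item[(W2)] $0\notin(es)W$ for $1\le s<t_n$, and $0\in(et_n)W$;
\item[(W3)] if $1\le i<n$ and $w\in W_i$, then $w\notin(1+es)W$ for $1\le s<t_i$, and $w\in(1+et_i)W$;
\item[(W4)] $DW=[D\lambda_-,D\lambda_+]$ for all $D\ge D_1$.
\end{itemize}
\end{proposition}

Let $\alpha>10\,edMD_1$ be coprime to $d$. We use the size of $\alpha$ only through
\begin{equation}\label{eq:alpha}
\alpha>(e+1)dM,\qquad \alpha>M(2D_1+d),\qquad \alpha>M(et_n+3),
\end{equation}
which hold because $e+1\le10eD_1$, $2D_1+d\le3dD_1$ and $et_n+3\le4D_1$. Let $A$ and $S=S_\alpha=\langle A\rangle$ be as in Section~\ref{sec:degree}.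

\begin{lemma}\label{lem:atoms}
$S$ is a numerical semigroup, and its minimal generators are the $|W|+1$ distinct numbers listed in $A$.
\end{lemma}

\begin{proof}
By \eqref{eq:alpha} and $e\ge2$ we have $\alpha>3dM$. So all generators are at least $\alpha-dM>0$, and $e\alpha\ge2\alpha$ exceeds every small generator. Since $\alpha+2d$ and $\alpha+3d$ lie in $A$, the number $\gcd A$ divides $d$ and $\alpha+2d$, hence divides $\gcd(d,\alpha)=1$.

A sum of two or more generators is at least $2(\alpha-dM)>\alpha+dM$, so every small generator is minimal. Suppose that $e\alpha$ is a sum of $j\ge2$ generators. All of them are small, so $e\alpha=j\alpha+dy$ with $y\in jW$, $|y|\le jM$. If $j<e$, then $\alpha\le(e-j)\alpha=dy<edM$, contradicting \eqref{eq:alpha}. If $j\ge e+1$, then $e\alpha\ge(e+1)(\alpha-dM)$, that is, $\alpha\le(e+1)dM$, contradicting \eqref{eq:alpha}. If $j=e$, then $0=y\in eW$, contradicting (W2) with $s=1<t_n$.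
\end{proof}

Lemma~\ref{lem:length} now applies. Fix $x\in S$. A pair $(D,j)$ with $j\in J_D$ is \emph{exceptional} if
\begin{itemize}
\item $j=0$ (so $y_D=0$), in which case we put $\tau=t_n$; or
\item $j=1$ and $y_D\in W_i$ for some $i\ge1$, in which case we put $\tau=t_i$.
\end{itemize}
In both cases $d\tau\in T$ and $j+e\tau\le et_n$; for $j=1$ this holds because $1+et_i\le1+e(t_n-1)$.

\begin{lemma}[one degree]\label{lem:one}
Let $j\in J_D$.
\begin{itemize}
\item[(a)] If $(D,j)$ is not exceptional and $j<D$, then $j+e\in J_D$.
\item[(b)] If $(D,j)$ is exceptional, then no $j'\in J_D$ satisfies $j<j'<j+e\tau$, and $j+e\tau\in J_D$ provided that $j+e\tau\le D$.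
\item[(c)] If $D\ge et_n$, then $D\in J_D$; that is, $\max\Lambda_D=D$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Since $j\equiv D\pmod e$ and $j<D$, we have $j+e\le D$. Either $j\ge2$, or $j=1$ and $y_D\in W_0$. In both cases (W1) gives $y_D\in(j+e)W$.

(b) An element $j'\in J_D$ with $j<j'<j+e\tau$ has the form $j+es$ with $1\le s<\tau$. So both claims are (W2) for $j=0$ and (W3) for $j=1$.

(c) Let $j^*=\max J_D$ and suppose $j^*<D$. By (a), the pair $(D,j^*)$ is exceptional. Then $j^*+e\tau\le et_n\le D$, and (b) gives a larger element of $J_D$, a contradiction.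
\end{proof}

When $x$ has factorizations of different degrees, the size of $\alpha$ forces these degrees into the range where (W4) holds. This rules out the two defects seen in Example~\ref{ex:bad}.

\begin{lemma}[several degrees]\label{lem:several}
If $|\mathcal{D}|\ge2$, then every $D\in\mathcal{D}$ satisfies $D\ge D_1$, and $\mathcal{D}$ is an arithmetic progression with difference $d$.
\end{lemma}

\begin{proof}
Let $D<D'$ be in $\mathcal{D}$. By Lemma~\ref{lem:length}(b), $D'=D+md$ with $m\ge1$, and then $y_{D'}=y_D-m\alpha$. Since $|y_D|\le DM$ and $|y_{D'}|\le D'M$, we get $m\alpha\le(2D+md)M$. Hence $2DM\ge m(\alpha-dM)\ge\alpha-dM>2D_1M$ by \eqref{eq:alpha}. Applied to the least element of $\mathcal{D}$, this gives the first claim.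

Let $D\ge D_1$ with $y_D\in\mathbb{Z}$. By Lemma~\ref{lem:one}(c) and (W4),
\[
D\in\mathcal{D}\iff y_D\in DW\iff D\lambda_-\le y_D\le D\lambda_+\iff \frac{x}{\alpha+d\lambda_+}\le D\le\frac{x}{\alpha+d\lambda_-},
\]
where the denominators are generators and hence positive. Let $D''$ lie between two elements of $\mathcal{D}$ and be congruent to them modulo $d$. Then $D''\ge D_1$, $y_{D''}\in\mathbb{Z}$, and $D''$ satisfies the last condition. So $D''\in\mathcal{D}$.
\end{proof}

It remains to protect the large gaps from other degrees. At an exceptional pair $y_D$ is small, so in any other degree $y_{D'}$ has size about $\alpha$ or more. Such a number needs many summands from $W$, which makes the factorization long.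

\begin{lemma}[large gaps survive]\label{lem:survive}
Let $(D,j)$ be exceptional with $j+e\tau\le D$, and let $\ell=(D+dj)/e$. Then $\ell$ and $\ell+d\tau$ are consecutive elements of $\mathcal{L}(x)$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:one}(b), $\ell$ and $\ell+d\tau$ are consecutive in $\Lambda_D$. It suffices to show that $\ell'>\ell+dt_n$ for every $\ell'\in\Lambda_{D'}$ with $D'\in\mathcal{D}$, $D'\ne D$. Write $D'=D+md$ with $m\neq0$ and $\ell'=(D'+dj')/e$ with $j'\in J_{D'}$. As $j\le1$, we have $|y_D|\le M$, so $j'M\ge|y_{D'}|=|y_D-m\alpha|\ge|m|\alpha-M$. From $e(\ell'-\ell)=md+d(j'-j)$ we obtain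
\[
\frac{e(\ell'-\ell)}{d}=m+j'-j\ \ge\ -|m|+\Big(\frac{|m|\alpha}{M}-1\Big)-1\ =\ |m|\Big(\frac{\alpha}{M}-1\Big)-2\ \ge\ \frac{\alpha}{M}-3\ >\ et_n
\]
by \eqref{eq:alpha}.
\end{proof}

Some lower bound on $\alpha$ is needed here. With $W$ as in Example~\ref{ex:good} and $\alpha=15$, the semigroup is $\langle12,13,16,19,20,30\rangle$, and the planned gap of $4\alpha=60=30+30=12+16+16+16$ is filled by $20+20+20$, which has degree $3$.

\begin{proof}[Proof of Theorem~\ref{thm:main}, given Proposition~\ref{prop:W}]
\emph{The inclusion $\Delta(S)\subseteq T$.} Let $\ell\in\mathcal{L}(x)$ be a length that is not the largest, and let $\ell^+$ be the next length. By Lemma~\ref{lem:length}(b), $\ell^+=\ell+d$ whenever $\ell+d\in\mathcal{L}(x)$. Choose $D\in\mathcal{D}$ and $j\in J_D$ with $\ell=(D+dj)/e$. There are three cases.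

If $(D,j)$ is not exceptional and $j<D$, then $j+e\in J_D$ by Lemma~\ref{lem:one}(a), so $\ell^+-\ell=d$.

If $(D,j)$ is exceptional and $j+e\tau\le D$, then $\ell^+-\ell=d\tau\in T$ by Lemma~\ref{lem:survive}.

In the remaining case either $j=D$, or $(D,j)$ is exceptional with $j+e\tau>D$. Then $j=\max J_D$, by Lemma~\ref{lem:one}(b) in the second situation, so $\ell=\max\Lambda_D$. A larger length exists, so $|\mathcal{D}|\ge2$. By Lemmas~\ref{lem:several} and~\ref{lem:one}(c), every $D'\in\mathcal{D}$ satisfies $D'\ge D_1\ge et_n$ and $\max\Lambda_{D'}=D'$. Thus $\ell=D<\max\mathcal{L}(x)=\max\mathcal{D}$. By Lemma~\ref{lem:several}, $D+d\in\mathcal{D}$, so $D+d$ is a length and $\ell^+-\ell=d$.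

\emph{Statements \textup{(i)--(iii)} and the inclusion $T\subseteq\Delta(S)$.} For (i) take $D=ec$; then $y_D=0$, the pair $(D,0)$ is exceptional with $\tau=t_n$, and $et_n\le D$. For (ii) take $D=1+ec$; then $y_D=w\in W_i$, the pair $(D,1)$ is exceptional with $\tau=t_i$, and $1+et_i\le D$. Lemma~\ref{lem:survive} gives both claims. For (iii) take $D=1+ec$; then $y_D=2\in W_0$, and Lemma~\ref{lem:one}(a) shows that $1$ and $1+e$ lie in $J_D$. The corresponding lengths differ by $d$ and are consecutive by Lemma~\ref{lem:length}(b). Since each $W_i$ is nonempty, every element of $T$ occurs, for infinitely many $x$.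

Finally, by Lemma~\ref{lem:atoms} each $S_\alpha$ has $|W|+1$ minimal generators, the least of which is $\alpha+d\lambda_-$. So different values of $\alpha$ give different semigroups.
\end{proof}

\section{Digit weight modulo $B^r-1$}\label{sec:digits}

We build $W$ by first working in a finite cyclic group. The basic need, visible in (W1) and (W2), is a set $E$ in which representations can be \emph{padded} ($E\subseteq2E$, so that a sum of $j$ elements is also a sum of $j+1$ elements) and yet $0$ needs a prescribed number $r$ of summands. Inside the positive integers padding is impossible, because the least element of $E$ is not a sum of two elements. Modulo $B^r-1$ the powers of $B$ are arranged in a cycle and there is no least one. For example, modulo $999$ take the numbers with one nonzero decimal digit: then $1\equiv900+100$, while $0\equiv900+90+9$ turns out to need three summands.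

Let $B\ge2$, $r\ge1$ and $q=B^r-1$. Each class $z\in\mathbb{Z}/q$ has a unique representative in $[1,B^r-1]$; these representatives are the strings of $r$ base-$B$ digits that are not all zero. Let $\operatorname{wt}(z)\in[1,r]$ be the number of nonzero digits of the representative, and let
\[
E_{B,r}=\{\gamma B^m:1\le\gamma\le B-1,\ 0\le m\le r-1\}\subseteq\mathbb{Z}/q
\]
be the set of classes of weight $1$.

\begin{lemma}\label{lem:digits}
\begin{itemize}
\item[(a)] For $j\ge1$ we have $jE_{B,r}=\{z:\operatorname{wt}(z)\le j\}$. In particular $E_{B,r}\subseteq2E_{B,r}$, and $jE_{B,r}=\mathbb{Z}/q$ for $j\ge r$.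
\item[(b)] $\operatorname{wt}(-c)=r$ for $0\le c\le B-2$.
\end{itemize}
\end{lemma}

\begin{proof}
(b) The representative of $-c$ is $B^r-1-c$. Its units digit is $B-1-c\ge1$ and all other digits are $B-1$.

(a) Write $E=E_{B,r}$. We first show that $\operatorname{wt}(z+\gamma B^m)\le\operatorname{wt}(z)+1$. Since $B^r\equiv1$, multiplication by $B$ rotates the digit string cyclically and preserves the weight. Multiplying by $B^{r-m}$, we may assume $m=0$. Let $\sum_{k<r} z_kB^k$ be the representative of $z$. If $z_0+\gamma\le B-1$, only the units digit changes. Otherwise $z_0\ge1$ and there is a carry. Suppose first that some digit $z_p$ with $p\ge1$ is less than $B-1$, and take $p$ least. Then the units digit, which was nonzero, becomes $z_0+\gamma-B$; the digits in positions $1,\dots,p-1$ change from $B-1$ to $0$; and $z_p$ increases by $1$. The result lies in $[1,B^r-1]$, and only position $p$ can turn from zero to nonzero. If there is no such $p$, the representative is $B^r-B+z_0$, so $z+\gamma\equiv z_0+\gamma-B+1$. This number lies in $[1,B-1]$ and has weight $1$.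

By induction on $j$, every element of $jE$ has weight at most $j$. Conversely, $z\in\operatorname{wt}(z)E$, by reading off the nonzero digits. Also $E\subseteq2E$, because $\gamma B^m=(\gamma-1)B^m+B^m$ for $\gamma\ge2$ and $B^m=(B-1)B^{m-1}+B^{m-1}$, with exponents read modulo $r$. Hence $z\in jE$ for all $j\ge\operatorname{wt}(z)$.
\end{proof}

Part (b) says that not only $0$ but also the classes just below it need the full number $r$ of summands. This margin is used in the next section.

\section{A set of residues with prescribed delays}\label{sec:residues}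

We use one digit system for each large gap and combine them by the Chinese remainder theorem. Put
\[
r_i=1+et_i\quad(1\le i<n),\qquad r_n=et_n,
\]
the numbers of summands prescribed by (W3) and (W2); then $r_i\le et_n$ for all $i$. To obtain coprime moduli, define inductively
\[
B_i=(2et_n+2)\,q_1\cdots q_{i-1},\qquad q_i=B_i^{\,r_i}-1\qquad(1\le i\le n),\qquad q=q_1\cdots q_n .
\]
For $k<i$ we have $q_k\mid B_i$, so $q_i\equiv-1\pmod{q_k}$, and the $q_i$ are pairwise coprime. Each $B_i$ is even, so $q$ is odd. Also $B_i\ge10$ and $B_i-2\ge2et_n$. (For $T=\{1,2\}$ this gives $B_1=10$, $r_1=4$, $q=9999$. The general construction is far from economical, as Example~\ref{ex:good} shows.)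

Identify $\mathbb{Z}/q$ with $\prod_i\mathbb{Z}/q_i$, let $E_i=E_{B_i,r_i}$, and let $E=E_1\times\dots\times E_n$. Sums are formed coordinatewise, so $jE=jE_1\times\dots\times jE_n$ for $j\ge1$. By Lemma~\ref{lem:digits}, $z\in jE$ if and only if every coordinate of $z$ has weight at most $j$; in particular $E\subseteq2E$. For $1\le i<n$ let $\kappa_i\in\mathbb{Z}/q$ have $i$th coordinate $0$ and all other coordinates $1$. It is hard to reach from $E$ in coordinate $i$ and easy in the others.

The natural candidate for the residues of $W$ is $X'=E\cup\{\kappa_1,\dots,\kappa_{n-1}\}$. It violates the analogue of (W1): $2\kappa_i\notin(2+e)X'$. Indeed, suppose that $2\kappa_i$ is a sum of $2+e$ elements of $X'$. If at least two of them equal $\kappa_i$, cancel two; in coordinate $n$ this gives $0\in eE_n$, which is impossible as $e<r_n$. Otherwise the summands different from $\kappa_i$ give $0\in jE_i$ in coordinate $i$ with $1\le j\le2+e<r_i$, which is impossible as well. The trouble is that $2\kappa_i$ still has $i$th coordinate $0$.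

The remedy is to append a binary digit. If the special element is $\theta_i=2\kappa_i+1$, then $2\theta_i=2(2\kappa_i+1)$, and the carry turns the $i$th coordinate from $0$ into $1$. The price is that long sums also produce carries; these are absorbed by Lemma~\ref{lem:digits}(b). Let $h=2q$. The map $\mathbb{Z}/q\to\mathbb{Z}/h$, $\eta\mapsto2\eta$, is a well-defined injective homomorphism onto the even classes. Put
\[
R=\{2\varepsilon+p:\varepsilon\in E,\ p\in\{0,1\}\},\qquad \theta_i=2\kappa_i+1,\qquad X=R\cup\{\theta_1,\dots,\theta_{n-1}\}\subseteq\mathbb{Z}/h .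
\]

\begin{lemma}\label{lem:X}
\begin{itemize}
\item[(X1)] $R\subseteq2R$, so $jR\subseteq j'R$ for $1\le j\le j'$; and $2X\subseteq2R$.
\item[(X2)] $0\notin(es)X$ for $1\le s<t_n$, and $0\in(et_n)X$.
\item[(X3)] For $1\le i<n$: $\theta_i\notin(1+es)X$ for $1\le s<t_i$, and $\theta_i\in(1+et_i)X$.
\item[(X4)] $jX=\mathbb{Z}/h$ for all $j\ge et_n$.
\end{itemize}
Moreover, the $\theta_i$ are distinct and do not lie in $R$.
\end{lemma}

\begin{proof}
We use one observation repeatedly: if $\eta\in jE$ with $j\ge1$ and $p\in[0,j]$, then $2\eta+p\in jR$. To see this, write $\eta=\varepsilon_1+\dots+\varepsilon_j$ and use $2\varepsilon_k+1$ for $p$ of the indices and $2\varepsilon_k$ for the others.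

(X1) If $\varepsilon\in E$ and $p\in\{0,1\}$, then $\varepsilon\in2E$, so $2\varepsilon+p\in2R$. For the last claim consider a sum of two elements of $X$, not both in $R$.
\begin{itemize}
\item $\theta_i+(2\varepsilon+p)=2(\kappa_i+\varepsilon)+(1+p)$. The $i$th coordinate of $\kappa_i+\varepsilon$ is that of $\varepsilon$, which lies in $E_i\subseteq2E_i$; for $l\ne i$ the $l$th coordinate is $1$ plus an element of $E_l$, which lies in $2E_l$. So $\kappa_i+\varepsilon\in2E$, and $1+p\in[0,2]$. The sum lies in $2R$.
\item For $i\ne l$: $\theta_i+\theta_l=2(\kappa_i+\kappa_l+1)$, and $\kappa_i+\kappa_l+1$ has coordinates $2$ in positions $i,l$ and $3$ elsewhere.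
\item $\theta_i+\theta_i=2(2\kappa_i+1)$, and $2\kappa_i+1$ has coordinate $1$ in position $i$ and $3$ elsewhere.
\end{itemize}
In the last two cases all coordinates are single nonzero digits because every $B_m\ge4$, so the sum lies in $R\subseteq2R$.

(X4) For $j\ge et_n$ we have $j\ge r_i$ for all $i$, so $jE=\mathbb{Z}/q$. Every class modulo $h$ has the form $2\eta+p$ with $p\in\{0,1\}$, so it lies in $jR\subseteq jX$.

For the negative statements, note that every element of $X$ is $2\eta+p$ with $\eta\in X'$ and $p\in\{0,1\}$. So a sum of $N$ elements of $X$ equals $2Y+P$, where $Y\in\mathbb{Z}/q$ is the sum of the $N$ corresponding elements $\eta$ and $P\in[0,N]$. Since $h$ is even, the parity of the sum is that of $P$.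

(X2) The positive part is a case of (X4). Suppose that $0$ is a sum of $N=es$ elements of $X$ with $1\le s<t_n$. Then $P=2c$ with $0\le c\le es/2\le B_n-2$, and $2(Y+c)=0$ in $\mathbb{Z}/h$, so $Y=-c$ in $\mathbb{Z}/q$. Every element of $X'$ has $n$th coordinate in $E_n$, since that of $\kappa_l$ is $1$. Thus $-c\in(es)E_n$, and Lemma~\ref{lem:digits} gives $es\ge r_n=et_n$, a contradiction.

(X3) The coordinates of $\kappa_i$ have weight $r_i=1+et_i$ in position $i$ and $1$ elsewhere, so $\kappa_i\in(1+et_i)E$ and $\theta_i\in(1+et_i)R$. Suppose that $\theta_i$ is a sum of $N=1+es$ elements of $X$ with $1\le s<t_i$. If $\theta_i$ is one of the summands, canceling it gives $0\in(es)X$ with $s<t_n$, contradicting (X2). Otherwise all $\eta$ can be taken in $E\cup\{\kappa_l:l\neq i\}$, so their $i$th coordinates lie in $E_i$. Now $P=1+2c$ with $0\le c\le es/2\le B_i-2$, and $2\kappa_i+1=2Y+1+2c$ gives $Y=\kappa_i-c$. In coordinate $i$ this reads $-c\in(1+es)E_i$, so $1+es\ge r_i=1+et_i$, a contradiction.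

Finally, if $\theta_i\in R$, then $\theta_i\in(1+e)R$ by (X1), contradicting (X3) with $s=1<t_i$. The $\theta_i$ are distinct because $t_i$ is the least $s\ge1$ with $\theta_i\in(1+es)X$.
\end{proof}

\section{Lifting to the integers}\label{sec:window}

Let $W$ be a set of integers whose residues modulo $h$ lie in $X$. A statement of the form $y\notin jW$ follows from the corresponding statement modulo $h$ at no cost. A statement $y\in jW$ requires freedom to adjust the representatives, so we take all representatives in a wide window around $0$. Property (W4) imposes one more condition: $D\lambda_+-1\in DW$ is possible only if $\lambda_+-1\in W$, and likewise at the lower end. Since $1\in E$, the consecutive classes $2$ and $3$ lie in $R$, and we let the window begin at a number congruent to $2$ and end at a number congruent to $3$. Define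
\begin{gather*}
\lambda_-=2-10h,\qquad \lambda_+=3+10h,\qquad M=10h+3,\qquad D_1=et_n(2h+3),\\
W=\{w\in[\lambda_-,\lambda_+]: w\bmod h\in X\},
\end{gather*}
and let $W_0$ and $W_i$ $(1\le i<n)$ consist of the $w\in W$ with $w\bmod h\in R$ and $w\bmod h=\theta_i$, respectively.

\begin{lemma}\label{lem:lift}
If $j\ge1$, $y\in\mathbb{Z}$, $y\bmod h\in jX$ and $|y|\le8jh$, then $y\in jW$.
\end{lemma}

\begin{proof}
Write $y\bmod h=\rho_1+\dots+\rho_j$ with $\rho_k\in X$. The least representative of $\rho_k$ in the window is at most $\lambda_-+h-1=1-9h\le-8h$, and the greatest is at least $\lambda_+-h+1=4+9h\ge8h$. Start with the least representatives and raise one of them by $h$ at each step, until all are greatest. All representatives used lie in $W$. Their sums are congruent to $y$ and increase in steps of $h$ from a value at most $-8jh$ to a value at least $8jh$, so one of them equals $y$.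
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:W}]
By the last sentence of Lemma~\ref{lem:X}, the sets $W_0,\dots,W_{n-1}$ partition $W$. They are nonempty because the window contains more than $h$ consecutive integers. The numbers $2,3,\lambda_-,\lambda_-+1,\lambda_+-1,\lambda_+$ are congruent to $2$ or $3$ and lie in $W_0$. Also $|w|\le M$ on $W$, and $D_1\ge et_n$.

(W1) If $w\in W_0$, its class lies in $R\subseteq(1+e)X$ by (X1), and $|w|\le10h+3\le24h\le8(1+e)h$. Lemma~\ref{lem:lift} gives $w\in(1+e)W$. Now let $y=w_1+\dots+w_j$ with $j\ge2$ and $w_k\in W$. By (X1) the class of $w_1+w_2$ lies in $2R\subseteq(2+e)X$, and $|w_1+w_2|\le20h+6\le32h\le8(2+e)h$. So $w_1+w_2\in(2+e)W$ and $y\in(j+e)W$.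

(W2), (W3) The negative statements follow from (X2) and (X3) by reduction modulo $h$. The positive ones follow from (X2), (X3) and Lemma~\ref{lem:lift}, applied to $y=0$ and to $y=w$ with $|w|\le24h\le8(1+et_i)h$.

(W4) The inclusion $DW\subseteq[D\lambda_-,D\lambda_+]$ holds because $W\subseteq[\lambda_-,\lambda_+]$. Let $N=et_n$ and $D\ge D_1=N(2h+3)$. We cover the middle and the two ends of the interval separately.

By (X4) and Lemma~\ref{lem:lift}, $NW\supseteq[-8Nh,8Nh]$. The elements $\lambda_-+kh$ $(0\le k\le20)$ and $\lambda_+=\lambda_-+20h+1$ of $W$ form an increasing chain from $\lambda_-$ to $\lambda_+$ with steps at most $h$. Moving $D-N$ summands up this chain one at a time, we obtain a chain in $(D-N)W$ from $(D-N)\lambda_-$ to $(D-N)\lambda_+$ with steps at most $h$. The translates of $[-8Nh,8Nh]$ by consecutive members of this chain overlap. So $DW$ contains every integer from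
\[
(D-N)\lambda_--8Nh=D\lambda_-+N(2h-2)\quad\text{to}\quad(D-N)\lambda_++8Nh=D\lambda_+-N(2h+3).
\]
For $0\le u\le D$ we have $D\lambda_+-u=(D-u)\lambda_++u(\lambda_+-1)\in DW$ and $D\lambda_-+u=(D-u)\lambda_-+u(\lambda_-+1)\in DW$. Since $D\ge N(2h+3)>N(2h-2)$, these values cover what is left at both ends.
\end{proof}

This completes the proofs of Theorems~\ref{thm:main} and~\ref{thm:class}.

\begin{thebibliography}{1}

\bibitem{tdelta}
\emph{$t$-Delta Sets of Numeric Semigroups},
\texttt{http://www.sci.sdsu.edu/math-reu/2023-3.pdf}.

\end{thebibliography}
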